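# Two Warsaw circles and a half-turn: how a union of plane continua loses the fixed point property

## Two Warsaw circles exchanged by $z\mapsto -z$

Identify $E^2$ with $\mathbb C$. The imaginary unit is $\mathbf i$, and the letter $i$ is an index. For a set $S\subset\mathbb C$ write $S'=-S=\{-z:z\in S\}$.

Put $u=-10$ and $\varphi(\theta)=2+\cos\big(\frac1\theta-\frac1{2\pi}\big)$ for $0<\theta\le 2\pi$, so that $1\le\varphi\le3$ and $\varphi(2\pi)=3$. Define
$$\gamma(s)=u+1+2s\quad(0\le s\le1),\qquad \gamma(s)=u+\varphi(2\pi/s)\,e^{2\pi\mathbf i/s}\quad(s\ge1),$$
and $W=\gamma([0,\infty))$. The point $\gamma(s)$ first runs outward along the segment $b=\{u+\rho:1\le\rho\le3\}$. Then it travels once around $u$, its angle decreasing from $2\pi$ towards $0$, while its distance from $u$ oscillates ever faster between $1$ and $3$. The oscillating end piles up exactly on $b$. This $W$ is a Warsaw circle: it surrounds $u$, but it closes up only by accumulation.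

Now build a larger set $Z$. Place $W$ in the left half plane and $W'=-W$ in the right half plane. Add a line $\ell_1$, a one-to-one copy of $\mathbb R$, which at one end winds in towards $W$ from outside and at the other end winds in towards $W'$ from outside. Add $\ell_2=-\ell_1$, arranged to be disjoint from $\ell_1$. In the hole of $W$ add a ray $R$, a one-to-one copy of $[0,\infty)$, which winds outward towards $W$, and add $R'=-R$ in the hole of $W'$. The directions matter: following a line towards either Warsaw circle, the angle around the hole tends to $-\infty$, and following $R$ or $R'$ towards its Warsaw circle, the angle tends to $+\infty$. Finally cut $Z$ unsymmetrically: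
$$X=W\cup W'\cup\ell_1\cup\ell_2\cup R',\qquad Y=W\cup R,\qquad X\cap Y=W,\qquad X\cup Y=Z .$$

The half-turn $z\mapsto-z$ maps $Z$ to itself and has no fixed point there, because $0\notin Z$. It maps neither $X$ nor $Y$ to itself. We shall see that $X$ and $Y$ have the fixed point property, and this is what the construction is for.

**Definition.** A *continuum* is a compact connected metric space. A space $Z$ has the *fixed point property* (FPP) if every continuous $f:Z\to Z$ has a point $p$ with $f(p)=p$. A continuum is *arcwise connected* if any two of its points can be joined by an arc in it. An *AR* (absolute retract) is a compact metric space that is a retract of every metric space containing it as a closed subset.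

The paper "On the additivity of the fixed point property for 1-dimensional continua" (http://matwbn.icm.edu.pl/ksiazki/fm/fm136/fm13614.pdf) is the source of the following fact and question.

**Known fact.** If $X$ and $Y$ are 1-dimensional continua with the FPP and $X\cap Y$ is an AR, then $X\cup Y$ has the FPP.

**Problem.** Let $X,Y\subset E^2$ be 1-dimensional continua with the FPP such that $X\cap Y$ is nonempty and arcwise connected. Does $X\cup Y$ have the FPP?

The answer is no.

**Theorem 1.** There are 1-dimensional continua $X,Y\subset E^2$ with the FPP such that $X\cap Y$ is an arcwise connected continuum (a Warsaw circle), $X\cup Y$ is invariant under $z\mapsto-z$, and $0\notin X\cup Y$. So $X\cup Y$ does not have the FPP.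

**Theorem 2.** Let $K\subset E^2$ be any 1-dimensional arcwise connected continuum which contains no simple closed curve and separates $E^2$. Then there are 1-dimensional continua $X,Y\subset E^2$ with the FPP such that $X\cap Y=K$ and $X\cup Y$ admits a fixed-point-free involution.

**Theorem 3.** Let $X,Y\subset E^2$ be 1-dimensional continua with the FPP and $K=X\cap Y\ne\emptyset$ arcwise connected. Then $X\cup Y$ has the FPP if (a) $K$ is locally connected, or (b) $X$ and $Y$ are both arcwise connected.

The hypothesis in Theorem 2 that $K$ contains no simple closed curve is necessary, by Lemma 1 below. These theorems do not settle which $K$ that are not locally connected and do not separate the plane can occur as $X\cap Y$ in a counterexample.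

## Dimension, dendrites, angles, and maps to the circle

**Dimension.** We use three textbook facts about compact metric spaces. A closed subset of a space of dimension $\le1$ has dimension $\le 1$. A countable union of compacta of dimension $\le1$ that is itself compact has dimension $\le1$. If $\dim X\le1$ and $A\subset X$ is closed, every continuous map $A\to S^1$ extends to a continuous map $X\to S^1$. For example, arcs and circles have dimension $1$, so a compact set that is a countable union of arcs has dimension $1$.

**Dendrites.** A *dendrite* is a nondegenerate locally connected continuum that contains no simple closed curve; a letter T is an example. Every dendrite is an AR and is contractible. A continuous image of $[0,1]$ in a metric space is a locally connected continuum. The arc is an AR by Tietze's theorem. The circle is not an AR, since it is not a retract of the disk.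

**Unique arcs.** A continuum is *uniquely arcwise connected* if any two distinct points are the endpoints of exactly one arc in it. An arcwise connected continuum without simple closed curves is uniquely arcwise connected. Indeed, let $A\ne B$ be arcs from $p$ to $q$. Then $B\not\subset A$, since a proper subset of $A$ containing $p$ and $q$ is not connected. A component of $B\setminus A$ is an open subarc of $B$ with two distinct endpoints in $A$. Together with the subarc of $A$ between these endpoints it forms a simple closed curve, a contradiction. We quote Hagopian's theorem (Trans. AMS 248 (1979) 85–104):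

**(H)** Every uniquely arcwise connected plane continuum has the FPP.

It is used for Theorem 2 and Theorem 3(b), not for Theorem 1.

**Angles.** For a path $c$ in $\mathbb C\setminus\{v\}$, possibly parametrized by a noncompact interval, $\arg_vc$ denotes a continuous branch of $\arg(c(t)-v)$. It is unique up to a constant in $2\pi\mathbb Z$. For the spiral $c(t)=(1-\frac1{t+2})e^{\mathbf it}$ we have $\arg_0c(t)=t\to+\infty$. Three rules will be used.

* (R1) If $c$ is defined on a compact interval, $\arg_vc$ is bounded. So if $c$ is defined on $[t_0,t_1)$ and $|\arg_vc(t)|\to\infty$ as $t\to t_1$, then $c$ has no continuous extension to $t_1$ with a value different from $v$.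
* (R2) If $|c(t)-d(t)|\to0$ as $t\to\infty$ and both paths stay at distance $\ge\delta>0$ from $v$, then $\arg_vc-\arg_vd$ is bounded. Indeed $\frac{d-v}{c-v}\to1$, so for large $t$ this quotient has a continuous argument in $(-\frac\pi2,\frac\pi2)$.
* (R3) $\arg_{-v}(-c)=\arg_vc+\pi$ up to a multiple of $2\pi$, since $-c-(-v)=-(c-v)$.

**Maps to the circle.** We quote Eilenberg's theorem (Fund. Math. 26 (1936) 61–112):

**(E)** Let $F\subset\mathbb C$ be compact, with one point $v_i$ chosen in each bounded component of $\mathbb C\setminus F$. Every continuous $g:F\to S^1$ has the form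
$$g(z)=e^{\mathbf ih(z)}\prod_i\Big(\frac{z-v_i}{|z-v_i|}\Big)^{n_i}$$
with $h:F\to\mathbb R$ continuous and only finitely many integers $n_i\neq0$.

For $F=S^1$ and $v=0$ it says $g(z)=e^{\mathbf ih(z)}z^n$, where $n$ is the degree.

## Intersections for which the union keeps the property

Suppose first that $K=\{c\}$ is one point, and let $f:X\cup Y\to X\cup Y$ be continuous. By symmetry assume $f(c)\in X$. Let $r:X\cup Y\to X$ be the retraction that sends all of $Y$ to $c$. Then $r\circ f|_X$ has a fixed point $x$. If $f(x)\in X$, then $f(x)=x$. If $f(x)\in Y\setminus X$, then $x=r(f(x))=c$, so $f(c)\notin X$, a contradiction. So the union has the FPP.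

The sensible way to continue is to replace the constant map on $Y$ by a retraction $Y\to K$. It exists when $K$ is an AR, and it gives a retraction $r:X\cup Y\to X$. Then $r\circ f|_X$ has a fixed point $x$, and either $f(x)=x$ or $x\in K$ and $f(x)\in Y\setminus X$. More work is needed after that, and for ARs the Known fact does the job. But the start already needs the retraction $Y\to K$. In our example there is none; this is checked in the Remark after Lemma 5.

**Lemma 1.** A 1-dimensional continuum $X$ with the FPP contains no simple closed curve.

*Proof.* Let $S\subset X$ be a simple closed curve. Since $\dim X\le1$, the identity of $S\cong S^1$ extends to a retraction $X\to S$. Following it by a fixed-point-free rotation of $S$ gives a map $X\to S\subset X$. A fixed point would lie in $S$, where the map is the rotation, so there is none. This contradicts the FPP. $\square$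

**Proof of Theorem 3(a).** $K$ is a continuum, and it contains no simple closed curve by Lemma 1. If it is locally connected, it is a dendrite or a point, hence an AR, and the Known fact applies. $\square$

**Proof of Theorem 3(b).** The aim is to see that $X\cup Y$ contains no simple closed curve, so that (H) applies.

Suppose $S\subset X\cup Y$ is a simple closed curve. By Lemma 1, $S$ lies in neither $X$ nor $Y$. If $S\cap K=\emptyset$, then $S$ is the disjoint union of the closed sets $S\cap X$ and $S\cap Y$, so by connectedness it lies in one of them, which is impossible. So $S\cap K\ne\emptyset$. Also $S\not\subset K$, so some component $J$ of $S\setminus K$ is an open arc with endpoints $p,q\in K$, possibly equal. The set $(X\cup Y)\setminus K$ is the disjoint union of its open subsets $X\setminus Y$ and $Y\setminus X$, so $J$ lies in one of them, say $J\subset X$. If $p=q$, then $S=J\cup\{p\}\subset X$, impossible. If $p\ne q$, then $J\cup\{p,q\}$ is an arc in $X$ that meets $K$ only in $p$ and $q$. Together with an arc in $K$ from $p$ to $q$ it is a simple closed curve in $X$, contradicting Lemma 1.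

So $X\cup Y$ contains no simple closed curve. (This part used only that $K$ is nonempty and arcwise connected.) If $X$ and $Y$ are arcwise connected, so is $X\cup Y$, since they share a point. Then $X\cup Y$ is a uniquely arcwise connected plane continuum, and (H) gives the FPP. $\square$

So the intersection in a counterexample must be arcwise connected, free of simple closed curves, and not locally connected. The Warsaw circle is a natural candidate.

## The Warsaw circle: bounded winding and the fixed point property

**First properties of $W$.** The map $\gamma$ is continuous, since both formulas give $u+3$ at $s=1$. It is injective: for $s>1$ the angle of $\gamma(s)-u$ is $2\pi/s\in(0,2\pi)$, different for different $s$, while for $s\le1$ the point lies on the positive ray from $u$. As $s\to\infty$ the angle tends to $0$ and the radius stays in $[1,3]$, so limit points of $\gamma(s)$ lie in $b$. Conversely $\varphi$ takes every value of $[1,3]$ at arbitrarily small $\theta$, so every point of $b$ is a limit point. As $b\subset W$, the set $W$ is compact. It is connected and arcwise connected, it is a countable union of arcs $\gamma([0,n])$,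 hence 1-dimensional, and $W\subset\{\operatorname{Re}z<0\}$.

**The point $u$ lies in a bounded component of $\mathbb C\setminus W$.** Choose $\theta_n\to0$ with $\varphi(\theta_n)=3$. Replace the graph over $(0,\theta_n)$ by the circular arc $\{u+3e^{\mathbf i\theta}:0\le\theta\le\theta_n\}$. The result is a Jordan curve $C_n=\{u+r_n(\theta)e^{\mathbf i\theta}\}$ with a continuous $2\pi$-periodic radius function $1\le r_n\le3$. It lies in the $3\theta_n$-neighborhood of $W$, because the new arc is within $3\theta_n$ of $u+3\in W$. A path from $u$ to a point at distance $>3$ from $u$ must cross every $C_n$. So its distance to $W$ is at most $3\theta_n$ for every $n$, and by compactness it meets $W$.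

**Lemma 2.** For every path $g:[0,1]\to W$ the function $\gamma^{-1}\circ g$ is continuous.

*Proof.* Define $\Theta:W\to(0,2\pi]$ by $\Theta(\gamma(s))=2\pi$ for $s\le1$ and $\Theta(\gamma(s))=2\pi/s$ for $s\ge1$. It is a value of $\arg(\cdot-u)$, it is continuous on $W\setminus b$, and $\Theta\circ\gamma$ is continuous.

It suffices to show $g([0,1])\subset\gamma([0,n])$ for some $n$, because $\gamma|_{[0,n]}$ is a homeomorphism onto its image. Otherwise there are $t_k\to t^*$ with $\Theta(g(t_k))\to0$. Then $g(t^*)\in b$, so $\Theta(g(t^*))=2\pi$ and $t_k\ne t^*$ for large $k$. Passing to a subsequence and reversing the path if necessary, we may assume $t_k<t^*$ and $g(t_k)\notin b$ for all $k$. Let $b_k=\min\{t\ge t_k:g(t)\in b\}\le t^*$.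

On $[t_k,b_k)$ the function $\Theta\circ g$ is continuous. As $t\uparrow b_k$ we have $e^{\mathbf i\Theta(g(t))}\to1$, because $g(b_k)-u>0$. So $\Theta(g(t))$ tends to $0$ or to $2\pi$. Suppose it tends to $0$. Then on each left neighborhood of $b_k$ it takes all sufficiently small positive values, so $|g(t)-u|=\varphi(\Theta(g(t)))$ takes the values $1$ and $3$ arbitrarily near $b_k$, contradicting the continuity of $g$ at $b_k$. So it tends to $2\pi$. For large $k$ we have $\Theta(g(t_k))<\pi$, and the intermediate value theorem gives $t_k'\in(t_k,b_k)$ with $\Theta(g(t_k'))=\pi$, that is, $g(t_k')=\gamma(2)$. Since $t_k'\to t^*$, we get $g(t^*)=\gamma(2)\notin b$, a contradiction. $\square$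

**Lemma 3.** $W$ has the FPP, and there is no continuous $g:[0,\infty)\to W$ with $\arg_ug(t)\to+\infty$.

*Proof.* For the second assertion, let $g:[0,\infty)\to W$ be continuous. By Lemma 2 on each $[0,T]$, the function $\Theta\circ g=(\Theta\circ\gamma)\circ(\gamma^{-1}\circ g)$ is continuous. So it is a bounded continuous branch of $\arg(g(t)-u)$.

For the FPP, let $f:W\to W$ be continuous without fixed points. By Lemma 2, $h=\gamma^{-1}f\gamma:[0,\infty)\to[0,\infty)$ is continuous, and $h(s)\ne s$ for all $s$. As $h(0)>0$, we have $h(s)>s$ for all $s$, so $h(s)\to\infty$ as $s\to\infty$. Let $x\in b$ and choose $s_k\to\infty$ with $\gamma(s_k)\to x$. Then $f(x)=\lim\gamma(h(s_k))\in b$. So $f(b)\subset b$, and $f$ has a fixed point in the arc $b$, a contradiction. $\square$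

**Example for (E).** Paths in $W$ have bounded angle around $u$, but $W$ still feels its hole: $e(z)=\frac{z-u}{|z-u|}$ is not of the form $e^{\mathbf ih}$ with $h:W\to\mathbb R$ continuous. If it were, $h\circ\gamma-\Theta\circ\gamma$ would be continuous with values in $2\pi\mathbb Z$, hence a constant $c$. Then $h(\gamma(1))=2\pi+c$. But along $s_k\to\infty$ with $\gamma(s_k)\to\gamma(1)$ we get $h(\gamma(s_k))=\Theta(\gamma(s_k))+c\to c$, a contradiction. So an exponent $n_i$ in (E) can be nonzero although $W$ contains no loop around the hole. What detects it is a path outside $W$ that winds towards $W$.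

## Why the holes receive rays

Take two copies $W,W'$ and the two lines. The first candidate for a set in which to exploit the half-turn is $X_0=W\cup W'\cup\ell_1\cup\ell_2$. It fails at once as a candidate for $X$: it is itself invariant under $z\mapsto-z$ and misses $0$, so it does not have the FPP. We need something that breaks the symmetry inside $X$ and is restored by $Y$. The ray $R'$ in the hole of $W'$ goes to $X$, and its mirror image $R$ in the hole of $W$ goes to $Y$.

Does $R'$ spoil the half-turn? Suppose $f:X\to X$ is continuous and equals $-z$ on $X_0$. Let $\rho$ parametrize $R$, so $-\rho$ parametrizes $R'$. As $-\rho(t)$ approaches $W'$, uniform continuity gives $|f(-\rho(t))-\rho(t)|\to0$. By (R2), $\arg_uf(-\rho(t))\to+\infty$. Where can the path $f(-\rho(t))$ run? It approaches $W$. A path will be seen (Lemma 5) to stay in one of the sets $W,W',\ell_1,\ell_2,R'$, so it runs in $W$ or in some $\ell_j$. In $W$ the angle cannot tend to $+\infty$, by Lemma 3. In $\ell_j$ the angle tends to $-\infty$ on approaching $W$. So no such $f$ exists.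

A general $f$ may act on $W'$ quite differently from $-z$. The plan is to show that a fixed-point-free $f$ must exchange the two Warsaw circles, and then to let (E) measure $f|_{W'}$ by integers $n_i$. The lines, whose angles go to $-\infty$ at both ends, force some $n_i>0$. The ray in that hole then has an image with angle tending to $+\infty$, for which there is no room.

All this works for any $K$ in place of $W$ with the following properties. Let $K\subset\{\operatorname{Re}z<0\}$ be a 1-dimensional arcwise connected continuum separating $\mathbb C$. Let $O$ be the unbounded component of $\mathbb C\setminus K$ and $U_i$ ($i\in I$, $1\in I\subset\mathbb N$) the bounded ones. The set $\{\operatorname{Re}z\ge0\}$ is connected, unbounded and misses $K$, so it lies in $O$, and $U_i\subset\{\operatorname{Re}z<0\}$. Fix $u_i\in U_i$ and put $w=u_1$. The two conditions are: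

* **(A1)** $K$ has the FPP.
* **(A2)** There is no continuous $g:[0,\infty)\to K$ with $\arg_wg(t)\to+\infty$ as $t\to\infty$.

By Lemma 3, $K=W$ with $w=u_1=u$ satisfies both.

## Spirals with prescribed turning

**Lemma 4.** For every such $K$ there exist:

* **(A3)** injective continuous $\rho_i:[0,\infty)\to U_i\setminus\{u_i\}$ ($i\in I$) such that, as $t\to\infty$, $\operatorname{dist}(\rho_i(t),K)\to0$, $\arg_{u_i}\rho_i(t)\to+\infty$, and $\arg_{u_j}\rho_i(t)/\arg_{u_i}\rho_i(t)\to0$ for all $j\ne i$;
* **(A4)** an injective continuous $\lambda:\mathbb R\to\mathbb C$ whose image $\ell_1$ is disjoint from $\ell_2:=-\ell_1$, from $K\cup K'$ and from all $U_i,U_i'$, such that for all $i$: as $s\to-\infty$, $\operatorname{dist}(\lambda(s),K)\to0$ and $\arg_{u_i}\lambda(s)\to-\infty$; as $s\to+\infty$, $\operatorname{dist}(\lambda(s),K')\to0$ and $\arg_{-u_i}\lambda(s)\to-\infty$.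

The idea is to draw spirals in the disk and transport them by Riemann maps. The boundary behavior of a Riemann map may be wild, but the distortion of angles is a continuous function on the open disk, so it is bounded on smaller closed disks. A spiral that turns fast enough beats it.

**Step 1: the rays.** This step proves (A3). The complement of $U_i$ in the sphere is $K$ together with the other components of the complement of $K$. Each of these has a boundary point in the connected set $K$, so the complement of $U_i$ is connected and $U_i$ is simply connected. Let $\varphi_i:\mathbb D\to U_i$ be a conformal bijection with $\varphi_i(0)=u_i$. The functions $(\varphi_i(z)-u_i)/z$ (with value $\varphi_i'(0)$ at $0$) and $\varphi_i(z)-u_j$ ($j\neq i$) have no zeros in $\mathbb D$. Let $L_i$ and $L_j$ be holomorphic logarithms of them. For $n\ge2$ put $r_n=1-\frac1n$ and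
$$c_n=\max\{|\operatorname{Im}L_j(z)|:|z|\le r_{n+1},\ j\in I,\ j\le\max(n,i)\},\qquad b_n=nc_n+n.$$
The sequences $c_n$ and $b_n$ are nondecreasing and increasing respectively. Let $\Theta:[\frac12,1)\to[0,\infty)$ be the piecewise linear function with $\Theta(r_n)=b_n$. Then $\Theta\ge nc_n+n$ on $[r_n,r_{n+1}]$. Let $\rho_i$ be $r\mapsto\varphi_i(re^{\mathbf i\Theta(r)})$, $r\in[\frac12,1)$, reparametrized by $[0,\infty)$.

It is injective, since $\varphi_i$ is injective and $r$ is the modulus of the argument of $\varphi_i$. It avoids $u_i=\varphi_i(0)$. As $r\to1$ it leaves every compact subset of the bounded set $U_i$, so its distance to $\partial U_i\subset K$ tends to $0$. On $[r_n,r_{n+1}]$,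
$$\arg_{u_i}\rho_i=\Theta+\operatorname{Im}L_i\ge\Theta-c_n\ge\big(1-\tfrac1n\big)\Theta,$$
and for $j\le n$, $j\ne i$,
$$|\arg_{u_j}\rho_i|=|\operatorname{Im}L_j|\le c_n\le\tfrac1n\Theta .$$
So the quotient in (A3) is at most $\frac1{n-1}$ in absolute value there, for all $n\ge \max(2,j)$. Since $\Theta\to\infty$, (A3) follows. (Changing branches by constants does not matter, as the denominator tends to infinity.)

**Step 2: a Jordan curve around $K$ and a bridge.** This step prepares the middle part of $\lambda$, from the surroundings of $K$ to those of $K'$. The complement of $O\cup\{\infty\}$ in the sphere is $K\cup\bigcup_iU_i$, which is connected, and $K$ is nondegenerate. So there is a conformal bijection $\psi:\{|z|>1\}\cup\{\infty\}\to O\cup\{\infty\}$ with $\psi(\infty)=\infty$. Since $\operatorname{dist}(\psi(z),K)\to0$ as $|z|\to1$, we may fix $a>1$ with $\psi(\{1<|z|\le a\})\subset\{\operatorname{Re}z<0\}$. Then $J=\psi(\{|z|=a\})$ is a Jordan curve. The set $\psi(\{a<|z|<\infty\})$ is connected, unbounded, open, and its boundary in $\mathbb C$ is $J$. So it is the exterior of $J$, and $K$, all $U_i$ and $\psi(\{1<|z|<a\})$ lie in the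 interior.

Let $p_1=\psi(ae^{\mathbf i\alpha_1})$ and $p_2=\psi(ae^{\mathbf i\alpha_2})$ be points of $J$ with maximal, respectively minimal, imaginary part $y_1>y_2$. Fix $H>\max_J|\operatorname{Im}|$. Let $\eta$ be the polygonal arc from $p_1$ vertically up to height $H$, then horizontally to real part $\operatorname{Re}(-p_2)>0$, then vertically down to $-p_2$. The point $-p_2$ has the maximal imaginary part $-y_2$ on $J'$.

First, $\eta$ meets $J\cup J'$ only in $p_1$ and $-p_2$, and otherwise lies in the exteriors of both curves. To see this, note that points above height $y_1$ are exterior to $J$, points above height $-y_2$ are exterior to $J'$, $\{\operatorname{Re}z\ge0\}$ is exterior to $J$, and $\{\operatorname{Re}z\le0\}$ is exterior to $J'$: each of these sets is connected, unbounded, and misses the curve in question. On the first vertical the real part is negative and the height exceeds $y_1$ except at $p_1$. On the horizontal the height $H$ exceeds $y_1$ and $-y_2$. On the second vertical the real part is positive and the height exceeds $-y_2$ except at $-p_2$.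

Second, $\eta\cap(-\eta)=\emptyset$. The arc $\eta$ has verticals $\{\operatorname{Re}p_1\}\times[y_1,H]$ and $\{-\operatorname{Re}p_2\}\times[-y_2,H]$ and a horizontal at height $H$. The arc $-\eta$ has verticals $\{\operatorname{Re}p_2\}\times[-H,y_2]$ and $\{-\operatorname{Re}p_1\}\times[-H,-y_1]$ and a horizontal at height $-H$. In the left half plane the verticals are disjoint because $y_2<y_1$, and in the right half plane because $-y_1<-y_2$. All heights on $\eta$ exceed $-H$ and all heights on $-\eta$ are less than $H$, since $|y_1|,|y_2|<H$. So the horizontals meet nothing.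

**Step 3: the spirals outside $K$.** This step continues the bridge from $p_1$ and $p_2$ inwards to $K$ with the right turning. The function $(\psi(z)-u_i)/z$ is holomorphic and zero-free on the simply connected domain $\{|z|>1\}\cup\{\infty\}$. Let $L_i$ now denote a holomorphic logarithm of it. For $n\ge1$ put
$$x_n=1+\frac{a-1}n,\qquad c_n=\max\{|\operatorname{Im}L_i(z)|:x_{n+1}\le|z|\le a,\ i\in I,\ i\le n\}.$$
Let $\Theta:(1,a]\to[0,\infty)$ be piecewise linear with $\Theta(x_1)=\Theta(a)=0$ and $\Theta(x_n)=n+c_n$ for $n\ge2$. Since $n+c_n$ increases, $\Theta\ge n+c_n$ on $[x_{n+1},x_n]$ for $n\ge2$. For $k=1,2$ put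
$$S_k=\{\psi(xe^{\mathbf i(\alpha_k-\Theta(x))}):1<x\le a\}.$$
The sets $S_1,S_2$ are disjoint, because at equal modulus $x$ the angles differ by $\alpha_1-\alpha_2\notin2\pi\mathbb Z$. They lie in $O\cap\{\operatorname{Re}z<0\}$, $S_k\cap J=\{p_k\}$, and the rest of $S_k$ lies in the interior of $J$. Along $S_k$,
$$\arg_{u_i}=\alpha_k-\Theta(x)+\operatorname{Im}L_i\le\alpha_k-n\quad\text{on }[x_{n+1},x_n],\ n\ge\max(2,i).$$
So the angle around every $u_i$ tends to $-\infty$ as $x\to1$.

**Step 4: assembly.** Let $\lambda$ run along $S_1$ from $K$ outwards to $p_1$, along $\eta$ to $-p_2$, and along $-S_2$ inwards to $K'$. So $\ell_1=S_1\cup\eta\cup(-S_2)$ and $\ell_2=(-S_1)\cup(-\eta)\cup S_2$. The arc $\eta$ meets the closed interiors of $J$ and $J'$ only in $p_1$ and $-p_2$, and $S_1,-S_2$ lie in opposite half planes, so $\lambda$ is injective. To see that $\ell_1\cap\ell_2=\emptyset$, check the pairs: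

* $S_1\cap S_2=\emptyset$, hence also $(-S_1)\cap(-S_2)=\emptyset$, and $\eta\cap(-\eta)=\emptyset$.
* $S_k$ and $-S_k$ lie in opposite half planes.
* $\eta$ meets the closed interiors of $J$ and $J'$ only in $p_1\notin S_2$ and $-p_2\notin-S_1$, so it misses $S_2$ and $-S_1$.
* Applying $z\mapsto-z$ to the last item, $-\eta$ misses $-S_2$ and $S_1$.

The set $\ell_1$ misses $K,K'$ and all $U_i,U_i'$: for $S_1$ and $-S_2$ because $S_k\subset O\cap\{\operatorname{Re}z<0\}$, and for $\eta$ because $K$ and the $U_i$ lie in the interior of $J$, and $K'$ and the $U_i'$ in that of $J'$. The end $s\to-\infty$ of $\lambda$ has the properties in (A4) by Step 3. The end $s\to+\infty$ runs along $-S_2$, and by (R3) the angle around $-u_i$ there equals the angle around $u_i$ along $S_2$ plus $\pi$, so it tends to $-\infty$. $\square$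

## The continua $X$, $Y$, $Z$ and their pieces

Let $R_i=\rho_i([0,\infty))$ and
$$X=K\cup K'\cup\ell_1\cup\ell_2\cup\bigcup_iR_i',\qquad Y=K\cup\bigcup_iR_i,\qquad Z=X\cup Y.$$

**The intersection.** $R_i\subset U_i\subset\{\operatorname{Re}z<0\}$, and $X\cap U_i=\emptyset$. So $X\cap Y=K$.

**Compactness.** By (A3) and (A4), $\overline{\ell_j}\subset\ell_j\cup K\cup K'$ and $\overline{R_i}\subset R_i\cup K$. A limit of points lying in infinitely many different $R_i$ lies in the closed set $\mathbb C\setminus O=K\cup\bigcup_jU_j$. It lies in no $U_j$, because the $U_j$ are open and pairwise disjoint, so it lies in $K$. Hence $Y$ is closed. Likewise $X$, $Z$, and the complement in $Z$ of each single one of the sets $\ell_j,R_i,R_i'$ are closed. All are bounded.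

**Connectedness and dimension.** $\overline{\ell_j}$ meets $K$ and $K'$, $\overline{R_i}$ meets $K$, and $\overline{R_i'}$ meets $K'$. So $X,Y,Z$ are continua. They are countable unions of compacta of dimension $\le1$ (namely $K$, $K'$ and arcs) and contain $K$, so they are 1-dimensional.

**Involution.** $-Z=Z$. Also $0\notin Z$: all of $K,K',R_i,R_i'$ miss the imaginary axis, and $0\in\ell_1$ would give $0\in\ell_1\cap(-\ell_1)=\emptyset$. So $z\mapsto-z$ is a fixed-point-free involution of $Z=X\cup Y$.

**Parametrization of the lines.** Put $\lambda_1(s)=\lambda(s)$ and $\lambda_2(s)=-\lambda(-s)$. For both, the end $s\to-\infty$ approaches $K$ and the end $s\to+\infty$ approaches $K'$. By (A4) and (R3), for all $i$ and for $j=1,2$,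
$$\arg_{u_i}\lambda_j(s)\to-\infty\ (s\to-\infty),\qquad\arg_{-u_i}\lambda_j(s)\to-\infty\ (s\to+\infty).\tag{1}$$
The maps $\lambda_j:\mathbb R\to\ell_j$ and $\rho_i:[0,\infty)\to R_i$ are homeomorphisms. Indeed, if $\lambda_j(s_n)\to\lambda_j(s)$, then $(s_n)$ is bounded, since otherwise $\lambda_j(s)\in K\cup K'$. Then $s_n\to s$ by injectivity. The argument for $\rho_i$ is the same. Moreover, for every real $T$ the set $\lambda_j((-\infty,T])\cup K$ is compact and disjoint from $K'$, and symmetrically for the other end. Hence
$$\operatorname{dist}(\lambda_j(s_n),K')\to0\Rightarrow s_n\to+\infty,\qquad\operatorname{dist}(\lambda_j(s_n),K)\to0\Rightarrow s_n\to-\infty.\tag{2}$$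

**Definition.** The *pieces* of $Z$ are $K,K',\ell_1,\ell_2$ and all $R_i,R_i'$. They are path-connected and partition $Z$. All except $K$ and $K'$ are open in $Z$, by the compactness paragraph; these are the *open pieces*.

**Lemma 5.** Every path in $Z$ lies in a single piece. Hence a continuous map of a path-connected space into $Z$ has its image in a single piece.

*Proof.* Let $\gamma:[0,1]\to Z$ be a path and $G$ an open piece with $\emptyset\neq\gamma^{-1}(G)\ne[0,1]$. A component $C$ of the open set $\gamma^{-1}(G)$ is an interval with an endpoint $c\notin\gamma^{-1}(G)$. Then $\gamma(c)\in\overline G\setminus G\subset K\cup K'$. As $t\to c$ in $C$, the parameter of $\gamma(t)$ on $G$ leaves every compact set, since otherwise $\gamma(c)\in G$. The parameter is continuous in $t$, so it tends to one end of $G$. By (1) and (A3), $|\arg_v\gamma(t)|\to\infty$ for some $v\in\{\pm u_i:i\in I\}$. But $\gamma(t)\to\gamma(c)\in K\cup K'$, so $\gamma(c)\ne v$, and this contradicts (R1). So a path that meets an open piece lies in it. Otherwise it lies in $K\cup K'$, a disjoint union of two closed sets, hence in one of them. $\square$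

**Remark (no retraction).** If (A2) holds, there is no retraction $r:Y\to K$. Since $r$ is uniformly continuous and the identity on $K$, and $\operatorname{dist}(\rho_1(t),K)\to0$, we would have $|r(\rho_1(t))-\rho_1(t)|\to0$. By (R2), $\arg_wr(\rho_1(t))\to+\infty$ in $K$, contradicting (A2). This is the point at which the retraction approach to a positive answer breaks down.

## Maps of $Y$ into itself

**Proposition 1.** If (A1) holds, $Y$ has the FPP.

*Proof.* Let $g:Y\to Y$ be continuous. By Lemma 5, $g(K)$ lies in one piece. If $g(K)\subset K$, use (A1). Otherwise $g(K)\subset R_i$ for some $i$. The open set $g^{-1}(R_i)\supset K$ contains a tail of every $R_j$, because $K$ is compact and $\operatorname{dist}(\rho_j(t),K)\to0$. So $g(R_j)\subset R_i$ by Lemma 5. Hence $g(Y)$ is a compact subset of $R_i\cong[0,\infty)$. It lies in an arc $\alpha\subset R_i\subset Y$, and $g(\alpha)\subset\alpha$, so $g$ has a fixed point. $\square$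

## Maps of $X$ into itself

**Proposition 2.** If (A1) and (A2) hold, $X$ has the FPP.

*Proof.* Suppose $f:X\to X$ is continuous without fixed points. The pieces contained in $X$ are $K,K',\ell_1,\ell_2$ and the $R_i'$, and by Lemma 5 $f$ maps each of them into one of them. By (A1), which also holds for $K'\cong K$, we have $f(K)\not\subset K$ and $f(K')\not\subset K'$. We use twice more the principle from Proposition 1, in this form: if an end of a piece approaches $K$ (or $K'$), and $f(K)$ (or $f(K')$) lies in an open piece $G$, then a tail of that piece is mapped into $G$, hence by Lemma 5 the whole piece is.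

**Step 1: $f$ exchanges $K$ and $K'$.** We show $f(K)\subset K'$ and $f(K')\subset K$ by excluding all open pieces.

(a) *$f(K')\subset R_i'$.* By the principle $f(R_i')\subset R_i'$. The compact set $M=R_i'\cup K'$ satisfies $f(M)\subset R_i'$, so $f(M)$ lies in an arc $\alpha\subset R_i'\subset M$ with $f(\alpha)\subset\alpha$. This gives a fixed point, a contradiction.

(b) *$f(K)\subset R_i'$.* An end of $\ell_1$ approaches $K$, so $f(\ell_1)\subset R_i'$. As $\overline{\ell_1}$ meets $K'$, $f(K')$ meets $\overline{R_i'}\subset R_i'\cup K'$. So $f(K')\subset R_i'$, excluded by (a), or $f(K')\subset K'$, excluded by (A1).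

(c) *$f(K')\subset\ell_j$.* All of $\ell_1,\ell_2$ and the $R_i'$ have an end approaching $K'$, so $f$ maps them into $\ell_j$. Since $\overline{\ell_1}$ meets $K$, $f(K)$ meets $\overline{\ell_j}\subset\ell_j\cup K\cup K'$. As $f(K)\not\subset K$, two cases remain.

* If $f(K)\subset\ell_j$, then $f(X)$ is a compact subset of $\ell_j\cong\mathbb R$. It lies in an arc $\alpha\subset\ell_j$ with $f(\alpha)\subset\alpha$, which gives a fixed point.
* If $f(K)\subset K'$, let $\sigma=\lambda_j^{-1}f\lambda_j:\mathbb R\to\mathbb R$. The set $K'\cup\lambda_j([0,\infty))$ is compact and is mapped into $\ell_j$, so $\sigma$ is bounded on $[0,\infty)$ and $\sigma(s)<s$ for large $s$. As $s\to-\infty$, uniform continuity gives $\operatorname{dist}(f(\lambda_j(s)),f(K))\to0$ with $f(K)\subset K'$, so $\sigma(s)\to+\infty$ by (2). Hence $\sigma(s)>s$ for very negative $s$, and $\sigma$ has a fixed point.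

Either way $f$ has a fixed point, a contradiction.

(d) *$f(K)\subset\ell_j$.* Then $f(\ell_1),f(\ell_2)\subset\ell_j$, and $f(K')$ meets $\overline{\ell_j}$. By (c) $f(K')\not\subset\ell_j$, and $f(K')\not\subset K'$ by (A1), so $f(K')\subset K$. Again let $\sigma=\lambda_j^{-1}f\lambda_j$. The set $K\cup\lambda_j((-\infty,0])$ is compact and mapped into $\ell_j$, so $\sigma$ is bounded on $(-\infty,0]$. As $s\to+\infty$, $f(\lambda_j(s))$ approaches $f(K')\subset K$, so $\sigma(s)\to-\infty$ by (2). So $\sigma(s)>s$ for very negative $s$ and $\sigma(s)<s$ for large $s$, and there is a fixed point, a contradiction.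

So neither $f(K)$ nor $f(K')$ lies in an open piece. As $f(K)\not\subset K$ and $f(K')\not\subset K'$, Step 1 follows.

**Step 2: $f$ exchanges the lines.** We show $f(\ell_1)\subset\ell_2$ and read off an angle. As $s\to-\infty$, respectively $s\to+\infty$, $f(\lambda_j(s))$ accumulates at points of $f(K)\subset K'$, respectively $f(K')\subset K$. So $f(\ell_j)$ lies in a piece of $X$ whose closure meets both $K$ and $K'$, that is, in $\ell_1$ or $\ell_2$. If $f(\ell_j)\subset\ell_j$, then by (2) $\lambda_j^{-1}f\lambda_j(s)$ tends to $+\infty$ as $s\to-\infty$ and to $-\infty$ as $s\to+\infty$. So it has a fixed point, a contradiction. Hence $f(\ell_1)\subset\ell_2$, and $\lambda_2^{-1}f\lambda_1(s)\to-\infty$ as $s\to+\infty$ by (2). By (1) with $w=u_1$,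
$$\arg_wf(\lambda_1(s))\to-\infty\qquad(s\to+\infty).\tag{3}$$

**Step 3: measuring $f$ near $K'$ by integers.** This step expresses the angle of $f$ around $w$, near $K'$, through the angles around the holes of $K'$. Since $X\cap U_1=\emptyset$, the function $e(z)=\frac{z-w}{|z-w|}$ is continuous on $X$. Since $X\cap U_i'=R_i'\not\ni-u_i$, so is $e_i'(z)=\frac{z+u_i}{|z+u_i|}$. The bounded components of $\mathbb C\setminus K'$ are the $U_i'\ni-u_i$. By (E) for $K'$,
$$e\circ f|_{K'}=e^{\mathbf ih}\prod_i(e_i')^{n_i}\quad\text{(finite product)},\qquad h:K'\to\mathbb R\text{ continuous}.$$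
By Tietze's theorem, extend $h$ to a bounded continuous $\tilde h:X\to\mathbb R$. The function $(e\circ f)\prod_i(e_i')^{-n_i}e^{-\mathbf i\tilde h}$ is continuous on $X$ and equals $1$ on $K'$. So on an open neighborhood $N$ of $K'$ in $X$ it is within distance less than $1$ of $1$, hence of the form $e^{\mathbf ik}$ with $k$ continuous and $|k|<\frac\pi2$. Therefore along every path in $N$,
$$\arg_wf=\sum_in_i\arg_{-u_i}+\text{(bounded)}.\tag{4}$$
Since $K'$ is compact, $N$ contains all points $\lambda_1(s)$ with $s$ large and, for each $i$, all points $-\rho_i(t)$ with $t$ large.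

**Step 4: the lines force a positive exponent.** Apply (4) to $\lambda_1(s)$, $s\to+\infty$. By (1), $\arg_{-u_i}\lambda_1(s)\to-\infty$ for every $i$. If all $n_i\le0$, the right side of (4) would be bounded below, contradicting (3). So $n_i>0$ for some $i$. Fix this $i$.

**Step 5: the ray in that hole has nowhere to go.** Apply (4) to $-\rho_i(t)\in R_i'$. By (R3), $\arg_{-u_j}(-\rho_i)=\arg_{u_j}\rho_i+\pi$ up to multiples of $2\pi$. Only finitely many $n_j$ are nonzero, so by (A3) the sum in (4) is $\arg_{u_i}\rho_i(t)$ times a factor tending to $n_i>0$, up to a bounded term. Hence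
$$\arg_wf(-\rho_i(t))\to+\infty\qquad(t\to\infty).\tag{5}$$
On the other hand, $\operatorname{dist}(f(-\rho_i(t)),f(K'))\to0$ and $f(K')\subset K$. So $f(R_i')$ lies in a piece of $X$ whose closure meets $K$, namely $K$, $\ell_1$ or $\ell_2$. If $f(R_i')\subset K$, then (5) contradicts (A2). If $f(R_i')\subset\ell_j$, then $\lambda_j^{-1}f(-\rho_i(t))\to-\infty$ by (2), so $\arg_wf(-\rho_i(t))\to-\infty$ by (1), contradicting (5).

So every continuous $f:X\to X$ has a fixed point. $\square$

Together with the section on $X,Y,Z$ we have proved:

**Proposition 3.** If $K$ satisfies (A1) and (A2), then $X,Y$ are 1-dimensional plane continua with the FPP, $X\cap Y=K$, and $z\mapsto-z$ is a fixed-point-free involution of $X\cup Y$, with $0\notin X\cup Y$.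

**Proof of Theorem 1.** By the section on the Warsaw circle, $W\subset\{\operatorname{Re}z<0\}$ is a 1-dimensional arcwise connected continuum separating $\mathbb C$, and by Lemma 3 it satisfies (A1) and (A2) with $w=u_1=u$. Apply Proposition 3 to $K=W$. $\blacksquare$

## Rays cannot wind forever in a continuum without simple closed curves

For Theorem 2 we need (A1) and (A2) for a general $K$. (A1) will come from (H). For (A2) there is no explicit parametrization as for $W$; its place is taken by an argument in the universal cover of the punctured plane.

**Lemma 6.** Let $K\subset\mathbb C\setminus\{w\}$ be an arcwise connected continuum without simple closed curves. There is no continuous $g:[0,\infty)\to K$ with $\arg_wg(t)\to+\infty$.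

*Idea.* Unroll the plane around $w$. The path $g$ becomes a path going off to the right in a horizontal strip, with infinitely many disjoint translates $P_k$. Far to the right they are stacked in height in the order of $k$, or in the reverse order. So $P_{-m}$ separates $P_{-n}$ from $P_0$ whenever $n>m\ge1$. But compactness makes points of some $P_{-n}$ converge to a point that is path-connected to $P_0$. A winding count along $P_{-m}$ makes these two statements incompatible.

*Proof.* Let $w=0$, $p:\mathbb R^2\to\mathbb C\setminus\{0\}$, $p(x,y)=e^{y+\mathbf ix}$, $\tau(x,y)=(x+2\pi,y)$, and $\tilde K=p^{-1}(K)$, a closed subset of some strip $\mathbb R\times[-c,c]$. Suppose $g$ exists. Let $\tilde g$ be a lift of $g$, so $x(\tilde g(t))\to+\infty$. Let $Q$ be the path component of $\tilde K$ containing $\tilde g([0,\infty))$.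

**Step 1: the translates of $Q$ partition $\tilde K$.** We show that the sets $\tau^kQ$, $k\in\mathbb Z$, are pairwise disjoint with union $\tilde K$; this provides room for the ordering argument. They are path components of $\tilde K$. If two of them met, they would coincide, and some path in $\tilde K$ would join a point $\xi$ to $\tau^k\xi$ with $k\ne0$. Its projection is a loop in $K$ with winding number $k$ about $0$. The image of the loop is a locally connected continuum without simple closed curves, that is, a dendrite or a point, hence contractible. So the loop is null-homotopic in its image, in particular in $\mathbb C\setminus\{0\}$, and its winding number is $0$, a contradiction. For the union, fix $\xi\in Q$. A path in $K$ from $p(\xi)$ to any given point lifts to a path in $\tilde K$ starting at $\xi$, which stays in $Q$. So $p(Q)=K$. A point of $\tilde K$ has the same projection as some point of $Q$, so it is a $\tau^k$-translate of it.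

**Step 2: an order invariant for disjoint ray-paths.** This step defines a number that says which of two paths lies above the other far to the right. A *ray-path* is a continuous $\alpha:[0,\infty)\to\mathbb R^2$ with $y$ bounded and $x(\alpha(s))\to+\infty$. For ray-paths $\alpha,\beta$ with disjoint images let $\Phi(s,t)$ be a continuous branch of $\arg(\beta(t)-\alpha(s))$ on $[0,\infty)^2$. As $t\to\infty$, uniformly for $s$ in compact sets, the direction tends to $0$ mod $2\pi$. So $\lim_{t\to\infty}\Phi(s,t)=2\pi a$ with $a\in\mathbb Z$, and $a$ is independent of $s$, being a continuous integer function of $s$. Likewise $\lim_{s\to\infty}\Phi(s,t)=(2b+1)\pi$ with $b\in\mathbb Z$ independent of $t$. Put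
$$\omega(\alpha,\beta)=2b+1-2a .$$
This does not depend on the branch, does not change if $\alpha,\beta$ are replaced by tails, and satisfies $\omega(\tau\alpha,\tau\beta)=\omega(\alpha,\beta)$. Example: for $\alpha(s)=(s,0)$ and $\beta(t)=(t,1)$ the vector $(t-s,1)$ has argument in $(0,\pi)$, with limits $0$ as $t\to\infty$ and $\pi$ as $s\to\infty$, so $\omega=1$.

In general let $r>x(\alpha(0)),x(\beta(0))$ and let $y_\alpha(r),y_\beta(r)$ be the heights of the last points of $\alpha,\beta$ on $\{x=r\}$. They differ, since the images are disjoint. Compute with the tails starting at these last points, reparametrized from $0$.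

If $y_\alpha(r)<y_\beta(r)$, normalize $\Phi(0,0)=\frac\pi2$. The vector $\beta(t)-\alpha(0)$ always has $x$-component $\ge0$, so $\Phi(0,t)\in[-\frac\pi2,\frac\pi2]$ and $\lim_t\Phi(0,t)=0$. The vector $\beta(0)-\alpha(s)$ has $x$-component $\le0$, so $\Phi(s,0)\in[\frac\pi2,\frac{3\pi}2]$ and $\lim_s\Phi(s,0)=\pi$. Thus $\omega(\alpha,\beta)=1$. If $y_\alpha(r)>y_\beta(r)$, normalize $\Phi(0,0)=-\frac\pi2$. Then $\lim_t\Phi(0,t)=0$ as before, and $\Phi(s,0)\in[-\frac{3\pi}2,-\frac\pi2]$, so $\lim_s\Phi(s,0)=-\pi$ and $\omega(\alpha,\beta)=-1$. So $\omega=\pm1$ records the order of the heights of last points, and this order does not depend on $r$.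

**Step 3: the translates of $\tilde g$ are stacked in order.** Let $P_k=\tau^k\tilde g$. By Step 1 these ray-paths have pairwise disjoint images. Define $k\prec l$ iff $\omega(P_k,P_l)=1$. By Step 2, for any three indices $\prec$ is the order of heights of last points on a line $\{x=r\}$ with $r$ large. So $\prec$ is a strict linear order on $\mathbb Z$, and it is translation invariant. If $0\prec1$, then $k\prec k+1$ for all $k$, and $\prec$ is the usual order. Otherwise $1\prec0$, and it is the reverse order. In both cases $-m$ lies between $-n$ and $0$ for $n>m\ge1$, so
$$\omega(P_{-m},P_{-n})=-\,\omega(P_{-m},P_0)\qquad(n>m\ge1).\tag{6}$$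

**Step 4: a limit point connected to $P_0$.** This step finds points on paths $P_{-n_i}$, $n_i\to\infty$, that converge to a point of $Q$. For large $k$ let $\varepsilon_k$ be the last point of $\tilde g$ on $\{x=2\pi k\}$. The points $\tau^{-k}\varepsilon_k$ lie in the compact set $\tilde K\cap\{x=0\}$, so for a subsequence $k_i\to\infty$ we have $\tau^{-k_i}\varepsilon_{k_i}\to\zeta\in\tilde K$. By Step 1, $\zeta\in\tau^jQ$ for some $j$. Put $z=\tau^{-j}\zeta\in Q$, $r=x(z)=-2\pi j$, and $n_i=j+k_i\to\infty$. Then $z=\lim q_i$, where $q_i=\tau^{-n_i}\varepsilon_{k_i}$ is the last point of $P_{-n_i}$ on $\{x=r\}$.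

Let $\beta$ be the ray-path that runs in $Q$ from $z$ to $\tilde g(0)$ and then along $\tilde g$. Choose $A$ with $\beta\subset\{x>-A\}$; then $r>-A$. Choose $m\ge1$ with $x(P_{-m}(0))<-A$. Let $\alpha$ be the tail of $P_{-m}$ starting at its last point on $\{x=-A\}$. So $x(\alpha(0))=-A$ and $\alpha\subset\tau^{-m}Q$. The image of $\alpha$ is closed, since $x(\alpha(s))\to+\infty$.

**Step 5: a locally constant count.** This step turns "on which side of $\alpha$" into a function of a single point. For $q\in\{x>-A\}\setminus\alpha$ the vector $q-\alpha(0)$ has positive $x$-component. Let $\Phi_q(s)$ be the continuous branch of $\arg(q-\alpha(s))$ with $\Phi_q(0)\in(-\frac\pi2,\frac\pi2)$, and let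
$$\kappa(q)=\frac1\pi\lim_{s\to\infty}\Phi_q(s),$$
an odd integer. It is locally constant: on a disk $D\subset\{x>-A\}\setminus\alpha$, $\Phi_q(s)$ depends continuously on $(q,s)\in D\times[0,\infty)$, and the direction of $q-\alpha(s)$ tends to that of the negative $x$-axis uniformly for $q\in D$. So for large $s_0$ all values of $\Phi_q(s)$ with $q\in D$, $s\ge s_0$ are within $\frac\pi4$ of odd multiples of $\pi$, and by connectedness of $D\times[s_0,\infty)$ of the same one.

*Relation to $\omega$.* Let $\beta_1$ be a ray-path disjoint from $\alpha$ with $\beta_1((0,\infty))\subset\{x>-A\}$ and $x(\beta_1(0))\ge-A$, and let $q=\beta_1(t)$ with $x(q)>-A$. Then $\kappa(q)=\omega(\alpha,\beta_1)$. To see this, take the branch $\Phi$ for $\alpha,\beta_1$ with $\Phi(0,t)=\Phi_q(0)$. Then $\Phi(s,t)=\Phi_q(s)$ for all $s$, so $\lim_s\Phi(s,t)=\pi\kappa(q)$. For $t'\ge t$ the vector $\beta_1(t')-\alpha(0)$ has positive $x$-component, so $\Phi(0,t')$ stays in $(-\frac\pi2,\frac\pi2)$ and its limit as $t'\to\infty$ is $0$. So $2a=0$, $2b+1=\kappa(q)$, and $\omega(\alpha,\beta_1)=\kappa(q)$.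

**Step 6: the contradiction.** We compute $\kappa$ at $z$ and at the points $q_i\to z$.

First take $\beta_1=\beta$ and $q=z=\beta(0)$. The path $\beta\subset Q$ is disjoint from $\alpha\subset\tau^{-m}Q$, and $\beta\subset\{x>-A\}$. So $\kappa(z)=\omega(\alpha,\beta)=\omega(P_{-m},P_0)$, since $\alpha$ is a tail of $P_{-m}$, and $\beta$ and $P_0=\tilde g$ have a common tail.

Next let $i$ be large, so that $n_i>m$ and $P_{-n_i}$ starts to the left of $\{x=-A\}$. Take as $\beta_1$ the tail of $P_{-n_i}$ from its last point on $\{x=-A\}$. It is disjoint from $\alpha$ since $n_i\ne m$, and it contains $q_i$, because $r>-A$ and $q_i$ is the last point of $P_{-n_i}$ on $\{x=r\}$. So $\kappa(q_i)=\omega(P_{-m},P_{-n_i})$.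

By (6), $\kappa(q_i)=-\kappa(z)\neq\kappa(z)$ for all large $i$, because $\kappa(z)$ is odd. But $q_i\to z$, $x(z)=r>-A$, and $z\in Q$ is not on the closed set $\alpha$. Since $\kappa$ is locally constant, $\kappa(q_i)=\kappa(z)$ for large $i$, a contradiction. $\square$

**Proof of Theorem 2.** After a translation, $K\subset\{\operatorname{Re}z<0\}$. Since $K$ is arcwise connected without simple closed curves, it is uniquely arcwise connected, and (A1) holds by (H). Condition (A2) holds by Lemma 6, as $w=u_1\notin K$. Proposition 3 gives $X$ and $Y$ with $X\cap Y=K$ and the fixed-point-free involution $z\mapsto-z$ of $X\cup Y$. Translating back, we obtain $X$, $Y$ and the conjugated involution for the original $K$. $\blacksquare$
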